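\title{A positively curved immersion of the real projective plane in $\mathbb{R}^4$}

\begin{abstract}
We construct a smooth immersion of the real projective plane into $\mathbb{R}^4$ whose induced metric has positive Gaussian curvature everywhere. The surface is thin: it has the form $(F,\varepsilon U)$, where $F$ folds the projective plane four-to-one onto a slightly convex triangle, $U$ is complex valued and $\varepsilon$ is small. Positivity of the curvature then reduces to a Monge--Amp\`ere inequality for $U$ on the four sheets, together with conditions along the folds and at the three vertices. The inequality is solved by writing $U$ in terms of modulus and phase and using that, near a corner of the triangle, the phase can turn freely in the angular direction.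
\end{abstract}

\section{Introduction}

Let $f:\Sigma\to\mathbb{R}^n$ be a smooth (that is, $C^\infty$) immersion of a surface. The induced metric on $\Sigma$ is the pullback by $f$ of the Euclidean metric, and we write $K$ for its Gaussian curvature. This paper answers the following question, posed in \cite{notes}: \emph{is there a smooth immersion of the real projective plane $\mathbb{R}P^2$ into $\mathbb{R}^4$ whose induced metric has $K>0$ at every point?}

There is no intrinsic obstruction, since the round metric of $S^2$ descends to $\mathbb{R}P^2=S^2/\pm$. The question is how much room such a metric needs. Let $\mathrm{II}$ be the second fundamental form, with values in the normal space, let $\mathrm{II}_{ij}$ be its values on an orthonormal basis of the tangent plane, and let $H=\frac12(\mathrm{II}_{11}+\mathrm{II}_{22})$ be the mean curvature vector. The Gauss equation reads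
\[
K=\langle \mathrm{II}_{11},\mathrm{II}_{22}\rangle-|\mathrm{II}_{12}|^2=|H|^2-\tfrac14|\mathrm{II}_{11}-\mathrm{II}_{22}|^2-|\mathrm{II}_{12}|^2 ,
\]
so $K>0$ forces $H\ne0$ everywhere. In $\mathbb{R}^3$ the field $H/|H|$ is then a global unit normal, the surface is orientable, and $\mathbb{R}P^2$ is excluded. In $\mathbb{R}^5$ there is enough room. The map $v\mapsto vv^{T}$ sends $S^2/\pm$ into the five-dimensional affine space of symmetric $3\times3$ matrices of trace one; for $\xi\perp v$ we have $\operatorname{tr}\big((\xi v^T+v\xi^T)^2\big)=2|\xi|^2$, so the induced metric is twice the round one and $K=\frac12$.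

Dimension four lies in between. The normal bundle has rank two, so the nowhere vanishing section $H$ no longer orients the surface. On the other hand, it is known that an immersion $\mathbb{R}P^2\to\mathbb{R}^4$ with $K>0$ everywhere, if it exists, cannot be an embedding, and this might lead one to guess that the answer is no. The answer is yes.

\begin{theorem}\label{thm:main}
There is a $C^\infty$ immersion $f:\mathbb{R}P^2\to\mathbb{R}^4$ whose induced metric has Gaussian curvature $K>0$ everywhere.
\end{theorem}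

By the fact just quoted, which the proof does not use, $f$ is not an embedding.

The model for the construction is a flat ellipsoid: a sphere folded two-to-one onto a disc and then thickened slightly. We take $f=(F,\varepsilon U)$ with $F,U:\mathbb{R}P^2\to\mathbb{R}^2$ and $\varepsilon$ small. Section~\ref{sec:thin} computes the curvature of such a map. In Section~\ref{sec:fold}, $F$ is built from the diagonal entries $x^2,y^2,z^2$ of $vv^T$, which fold $\mathbb{R}P^2$ four-to-one onto a triangle, and the theorem is reduced to three conditions on $U$ alone. The main condition is a Monge--Amp\`ere inequality on the four sheets. Section~\ref{sec:MA} studies it in coordinates adapted to a corner of the triangle, and Sections~\ref{sec:outer} and~\ref{sec:inner} construct $U$ away from the vertices and near them.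

\section{The curvature of a thin surface}\label{sec:thin}

For vectors $v,w\in\mathbb{R}^2$ we write $v\wedge w$ for the number $\det(v,w)$. We identify $\mathbb{C}$ with $\mathbb{R}^2$, so $\langle v,w\rangle=\operatorname{Re}(v\bar w)$ and $1,i$ is an orthonormal basis. For vectors $S_{11},S_{12}=S_{21},S_{22}$ in a Euclidean space put
\[
\operatorname{Det}(S_{ij})=\langle S_{11},S_{22}\rangle-|S_{12}|^2 .
\]
This is the sum, over the components in an orthonormal basis, of the ordinary determinants of symmetric $2\times2$ matrices. Subscripts on maps denote partial derivatives in a chart.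

Recall that $\Lambda^3\mathbb{R}^4$ carries the inner product $\langle u_1\wedge u_2\wedge u_3,v_1\wedge v_2\wedge v_3\rangle=\det(\langle u_i,v_j\rangle)$. For a $C^2$ map $f$ from a surface to $\mathbb{R}^4$ and a chart $(x_1,x_2)$ define
\[
\mathcal{K}(f)=\operatorname{Det}(f_1\wedge f_2\wedge f_{ij}).
\]
Suppose $f$ is a smooth immersion with induced metric $g_{ij}=\langle f_i,f_j\rangle$, and let $V^\perp$ denote the normal part of a vector $V$. Then $f_1\wedge f_2\wedge V=f_1\wedge f_2\wedge V^\perp$, and the Gram matrix splits into blocks, so $\langle f_1\wedge f_2\wedge V,f_1\wedge f_2\wedge W\rangle=\det g\,\langle V^\perp,W^\perp\rangle$. The Gauss equation in coordinates, $K\det g=\operatorname{Det}(f_{ij}^\perp)$, becomes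
\begin{equation}\label{eq:gauss}
K\,(\det g)^2=\mathcal{K}(f).
\end{equation}
The advantage of $\mathcal{K}$ over $K$ is that it is a polynomial in the first and second derivatives of $f$. In particular it is enough to build a $C^2$ example.

\begin{lemma}\label{lem:smooth}
Let $\Sigma$ be a compact surface and $f:\Sigma\to\mathbb{R}^4$ a $C^2$ immersion with $\mathcal{K}(f)>0$ in every chart. Then there is a $C^\infty$ immersion $\Sigma\to\mathbb{R}^4$ with $K>0$ everywhere.
\end{lemma}

\begin{proof}
Cover $\Sigma$ by finitely many compact sets, each contained in a chart. On each of them $\det g$ and $\mathcal{K}(f)$ have positive lower bounds, so both stay positive for every map that is sufficiently $C^2$-close to $f$. Smooth maps are $C^2$-dense: write $f=\sum\psi_jf$ with a finite partition of unity subordinate to charts and mollify each summand in its chart. For a smooth map close to $f$, \eqref{eq:gauss} gives $K>0$.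
\end{proof}

\begin{lemma}\label{lem:split}
Let $F,U$ be $C^2$ maps from a surface to $\mathbb{R}^2$ and $f=(F,\varepsilon U)$. In a chart put
\[
\begin{aligned}
N_{ij}&=(F_1\wedge F_2)\,U_{ij}-(F_1\wedge F_{ij})\,U_2+(F_2\wedge F_{ij})\,U_1,\\
N'_{ij}&=(U_1\wedge U_2)\,F_{ij}-(U_1\wedge U_{ij})\,F_2+(U_2\wedge U_{ij})\,F_1,
\end{aligned}
\]
and $\mathcal{A}=\operatorname{Det}(N_{ij})$, $\mathcal{B}=\operatorname{Det}(N'_{ij})$. Then
\[
\mathcal{K}(f)=\varepsilon^2\mathcal{A}+\varepsilon^4\mathcal{B}.
\]
If $(\tilde x_1,\tilde x_2)$ is another chart, then $\mathcal{A}$ and $\mathcal{B}$ computed in $\tilde x$ equal $\mathcal{A}$ and $\mathcal{B}$ computed in $x$, multiplied by $\big(\det\frac{\partial x}{\partial\tilde x}\big)^4$.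
\end{lemma}

\begin{proof}
Let $e_1,e_2$ span the $F$-plane and $e_3,e_4$ the $U$-plane, and expand $f_1\wedge f_2\wedge f_{ij}$ by trilinearity. The terms with all three factors in one plane vanish. The terms with one factor in the $U$-plane add up to $\varepsilon\,e_1\wedge e_2\wedge N_{ij}$, and those with two factors in the $U$-plane add up to $\varepsilon^2N'_{ij}\wedge e_3\wedge e_4$. The two parts lie in orthogonal subspaces of $\Lambda^3\mathbb{R}^4$, each isometric to $\mathbb{R}^2$, which gives the formula.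

Let $a^k_i=\partial x_k/\partial\tilde x_i$, and let $\tilde f_i,\tilde f_{ij}$ be the derivatives in the chart $\tilde x$. Then $\tilde f_1\wedge\tilde f_2=(\det a)\,f_1\wedge f_2$, and $\tilde f_{ij}=\sum a^k_ia^l_jf_{kl}$ modulo the span of $f_1,f_2$. So $\tilde f_1\wedge\tilde f_2\wedge\tilde f_{ij}=(\det a)\sum a_i^ka_j^l\,f_1\wedge f_2\wedge f_{kl}$, and $\mathcal{K}$ is multiplied by $(\det a)^2(\det a)^2$. This holds for every $\varepsilon$, hence for $\mathcal{A}$ and $\mathcal{B}$ separately.
\end{proof}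

So the signs of $\mathcal{A}$ and $\mathcal{B}$ do not depend on the chart, and for small $\varepsilon$ the sign of $K$ is that of $\mathcal{A}$ wherever $\mathcal{A}\ne0$. Three kinds of points will occur, according to the rank of $dF$.

\emph{Sheet points.} If $F$ is an affine function of the chart, then $F_{ij}=0$ and
\begin{equation}\label{eq:sheet}
\mathcal{A}=(F_1\wedge F_2)^2\operatorname{Det}(U_{ij}).
\end{equation}
Here $\operatorname{Det}(U_{ij})$ is the sum of the Hessian determinants of the two components of $U$.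

\emph{Fold points.} If $F_1=F_{12}=0$ at a point, then $N_{ij}=(F_2\wedge F_{ij})U_1$ there, and
\begin{equation}\label{eq:fold}
\mathcal{A}=|U_1|^2\,(F_2\wedge F_{11})(F_2\wedge F_{22}).
\end{equation}
Think of $F$ as even in $x_1$. Then $F_2$ is tangent to the image of the fold curve $x_1=0$, the vector $F_{11}$ points to the side on which both sheets lie, and $F_{22}$ points to the side toward which the curve bends. So $\mathcal{A}>0$ means that $U$ opens up the fold and that the image is strictly convex along it.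

\emph{Vertex points.} If $F_1=F_2=0$ at a point, then
\begin{equation}\label{eq:vertex}
\mathcal{A}=0,\qquad \mathcal{B}=(U_1\wedge U_2)^2\operatorname{Det}(F_{ij}).
\end{equation}

\begin{example}\label{ex:ellipsoid}
Let $F=(x,y)$ and $U=z$ on the unit sphere, so that $f$ is a flat ellipsoid. Since $U$ is real, $\mathcal{B}=0$. On the two open hemispheres use $F$ as a chart. Then $U=\pm\sqrt{1-r^2}$ with $r=|F|$, the Hessian has eigenvalues $U''=\mp(1-r^2)^{-3/2}$ and $U'/r=\mp(1-r^2)^{-1/2}$, and \eqref{eq:sheet} gives $\mathcal{A}=(1-r^2)^{-2}>0$. Along the equator use the chart $(x_1,x_2)=(z,\varphi)$ with $F=\sqrt{1-z^2}\,(\cos\varphi,\sin\varphi)$. At $z=0$ we have $F_1=F_{12}=0$, $F_2=(-\sin\varphi,\cos\varphi)$, $F_{11}=F_{22}=-(\cos\varphi,\sin\varphi)$ and $U_1=1$, so \eqref{eq:fold} gives $\mathcal{A}=1$. Note that $U$, as a function on the disc, vanishes like a square root at the boundary and changes sign when the fold is crossed.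
\end{example}

\section{Folding the projective plane onto a triangle}\label{sec:fold}

Let $M=S^2/\pm$ with $S^2=\{x^2+y^2+z^2=1\}$, and put $X=x^2$, $Y=y^2$, $Z=z^2$. These are smooth functions on $M$ with $X+Y+Z=1$. Let $V_x,V_y,V_z\in\mathbb{R}^2$ be the positively oriented vertices of an equilateral triangle $\Delta$ inscribed in the unit circle about the origin, and let
\[
\Pi=XV_x+YV_y+ZV_z:M\to\Delta .
\]
Thus $(X,Y,Z)$ are the barycentric coordinates of $\Pi$. With $\mathbf{a}=V_x-V_z$, $\mathbf{b}=V_y-V_z$ and $m=\frac{\sqrt3}2$ we have $\Pi=V_z+X\mathbf{a}+Y\mathbf{b}$, $V_x\wedge V_y=V_y\wedge V_z=V_z\wedge V_x=m$, and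
\begin{equation}\label{eq:triangle}
|\mathbf{a}|^2=|\mathbf{b}|^2=3,\quad\langle\mathbf{a},\mathbf{b}\rangle=\tfrac32,\quad\mathbf{a}\wedge\mathbf{b}=3m,\quad \mathbf{a}\wedge V_z=-m,\quad\mathbf{b}\wedge V_z=m .
\end{equation}

The lines $x=0$, $y=0$, $z=0$ cut $M$ into four open \emph{faces}: $T_0$, where $x,y,z$ have equal signs, and $T_x,T_y,T_z$, where the sign of $x$, $y$ or $z$ respectively differs from the other two. Each face is mapped diffeomorphically onto the interior of $\Delta$, the inverse being $(\pm\sqrt X,\pm\sqrt Y,\pm\sqrt Z)$ with fixed signs; so $(X,Y)$ is a chart on each face. The \emph{vertices} $v_x,v_y,v_z$ are the coordinate axes, and the six open \emph{edges} are the components of $\{xyz=0\}$ minus the vertices. The \emph{plus edge} $\{x=0,\ yz>0\}$ separates $T_0$ from $T_x$, the \emph{minus edge} $\{x=0,\ yz<0\}$ separates $T_y$ from $T_z$, and the same holds with $x,y,z$ permuted; see Figure~\ref{fig:faces}. On an open edge in $\{x=0\}$ the kernel of $d\Pi$ is the line spanned by the vector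 $(1,0,0)$, tangent to $S^2$ there; at the vertices $d\Pi=0$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\draw[thick] (0,1)--(0,0)--(1,0);
\draw[thick,dashed] (0,-1)--(0,0)--(-1,0);
\draw[thick] (1,0) arc (0:90:1);
\draw[thick] (-1,0) arc (180:270:1);
\draw[thick,dashed] (0,1) arc (90:180:1);
\draw[thick,dashed] (0,-1) arc (270:360:1);
\foreach \q in {(0,0),(1,0),(-1,0),(0,1),(0,-1)} \fill \q circle (0.035);
\node at (0.45,0.45) {$T_0$}; \node at (-0.45,0.45) {$T_x$};
\node at (-0.45,-0.45) {$T_z$}; \node at (0.45,-0.45) {$T_y$};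
\node[above right] at (0,0) {$v_z$};
\node[right] at (1,0) {$v_x$}; \node[left] at (-1,0) {$v_x$};
\node[above] at (0,1) {$v_y$}; \node[below] at (0,-1) {$v_y$};
\end{tikzpicture}
\caption{The projective plane as the hemisphere $z\ge0$, projected to the $(x,y)$-disc, with antipodal boundary points identified. The lines $xyz=0$ cut it into four triangular faces. The three plus edges (solid) bound $T_0$; the three minus edges are dashed. Any two faces share exactly one edge.}
\label{fig:faces}
\end{figure}

The sides of $\Delta$ are straight, so \eqref{eq:fold} gives $\mathcal{A}=0$ along the folds of $\Pi$. We bend them slightly outward by pulling the corners in: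
\[
F_\delta=\Phi_\delta\circ\Pi,\qquad \Phi_\delta(\xi)=\xi-\delta|\xi|^2\xi .
\]
Expanding $|\xi+rv|^2(\xi+rv)$ in $r$ gives
\begin{equation}\label{eq:Phi}
D\Phi_\delta=I+O(\delta)\ \text{ on }\Delta,\qquad D^2\Phi_\delta(v,v)=-\delta\big(2|v|^2\xi+4\langle\xi,v\rangle v\big).
\end{equation}

Let $c(x,y,z)=(y,z,x)$, a diffeomorphism of $M$ of order three. Then $\Pi\circ c=XV_z+YV_x+ZV_y$ is $\Pi$ followed by a rotation about the origin, and $\Phi_\delta$ commutes with rotations, so $F_\delta\circ c$ is $F_\delta$ followed by a rotation. For a smooth $U$ on an open subset of a face define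
\[
\mathcal{M}(U)=\langle U_{XX},U_{YY}\rangle-|U_{XY}|^2 .
\]
In the charts $(X,Y)$ the map $c$ is the affine map $(X,Y)\mapsto(Y,1-X-Y)$ of determinant one, so $\mathcal{M}(U\circ c)=\mathcal{M}(U)\circ c$.

On $M\setminus\{z=0\}$ we choose representatives with $z>0$; then $(x,y)$ is a chart centered at $v_z$, and $R=\sqrt{x^2+y^2}$. The following two propositions prove the theorem.

\begin{proposition}\label{prop:reduction}
Let $U:M\to\mathbb{C}$ be smooth away from the vertices, with $U\circ c=U$. Assume:
\begin{itemize}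
\item[(a)] $\mathcal{M}(U)>0$ on every open face;
\item[(b)] at every point of every open edge, $dU$ does not vanish on the line $\ker d\Pi$;
\item[(c)] near $v_z$, $U=x+iy+\widetilde U$ with $\widetilde U(v_z)=0$ and $|\partial^j\widetilde U|\le CR^{5/2-j}$ for $j=0,1,2$ and $R>0$.
\end{itemize}
Then $U$ is $C^2$, and there are $\delta,\varepsilon>0$ such that $f=(F_\delta,\varepsilon U)$ is an immersion with $\mathcal{K}(f)>0$ everywhere.
\end{proposition}

\begin{proposition}\label{prop:U}
There is a map $U$ satisfying the hypotheses of Proposition~\ref{prop:reduction}.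
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $U$ from Proposition~\ref{prop:U} and $f$ from Proposition~\ref{prop:reduction}, and apply Lemma~\ref{lem:smooth}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:reduction}]
By (c), $\widetilde U$ and its first derivatives are $o(R)$, so they are differentiable at $v_z$ with derivative $0$, and the second derivatives tend to $0$. Thus $U$ is $C^2$ near $v_z$, and near $v_x,v_y$ by $U\circ c=U$. The map $f\circ c$ is $f$ followed by a rotation of the $F$-plane, which changes neither $\mathcal{A}$ nor $\mathcal{B}$. So it suffices to treat the edges in $\{x=0\}$ and the vertex $v_z$.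

\emph{Step 1: faces and edges.} For $\delta=0$, \eqref{eq:sheet} in the chart $(X,Y)$ gives $\mathcal{A}=(3m)^2\mathcal{M}(U)>0$ on the open faces. Near an open edge in $\{x=0\}$ use the chart $(x_1,x_2)=(x,Y)$, in which $F_\delta=\Phi_\delta(V_z+x^2\mathbf{a}+Y\mathbf{b})$. At $x=0$ we have $F_1=F_{12}=0$, $F_2=D\Phi_\delta\mathbf{b}$, $F_{11}=2D\Phi_\delta\mathbf{a}$ and $F_{22}=D^2\Phi_\delta(\mathbf{b},\mathbf{b})$ at the point $\xi=V_z+Y\mathbf{b}$. By \eqref{eq:triangle} and \eqref{eq:Phi},
\[
F_2\wedge F_{11}=-6m+O(\delta),\qquad F_2\wedge F_{22}=-6\delta\,\mathbf{b}\wedge\xi+O(\delta^2)=-6m\delta+O(\delta^2).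
\]
The vector $\partial_1$ spans $\ker d\Pi$, so $w=U_1|_{x=0}\neq0$ by (b). Since $36m^2=27$, \eqref{eq:fold} gives on the edge
\begin{equation}\label{eq:edge}
\mathcal{A}|_{\delta=0}=0,\qquad\partial_\delta\mathcal{A}|_{\delta=0}=27|w|^2>0 .
\end{equation}

\emph{Step 2: the vertex.} At $v_z$ the term $\mathcal{A}$ vanishes for every $\delta$, and positivity has to come from $\varepsilon^4\mathcal{B}$. Since this term is of lower order than $\varepsilon^2\mathcal{A}$, we need $\mathcal{A}\ge0$ on a neighborhood of $v_z$ that does not shrink with $\varepsilon$. No compactness argument gives this, so we expand $\mathcal{A}$ in $\delta$ and $R$ together; constants in $O(\cdot)$ are uniform for small $\delta\ge0$ and small $R$.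

Write $F_\delta=G(x^2,y^2)$ with $G(X,Y)=\Phi_\delta(V_z+X\mathbf{a}+Y\mathbf{b})$, and $J=G_X\wedge G_Y=3m+O(\delta)$. In the chart $(x,y)$,
\[
F_x=2xG_X,\quad F_y=2yG_Y,\quad F_{xx}=2G_X+4x^2G_{XX},\quad F_{yy}=2G_Y+4y^2G_{YY},\quad F_{xy}=4xyG_{XY}.
\]
Inserting this in the definition of $N_{ij}$ gives $N_{ij}=JN^0_{ij}+E_{ij}$, where
\[
N^0_{xx}=4y(xU_{xx}-U_x),\qquad N^0_{yy}=4x(yU_{yy}-U_y),\qquad N^0_{xy}=4xy\,U_{xy}
\]
do not depend on $\delta$, and
\[
\begin{aligned}
E_{xx}&=8x^2y\,(G_Y\wedge G_{XX})U_x-8x^3(G_X\wedge G_{XX})U_y,\\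
E_{yy}&=8y^3(G_Y\wedge G_{YY})U_x-8xy^2(G_X\wedge G_{YY})U_y,\\
E_{xy}&=8xy^2(G_Y\wedge G_{XY})U_x-8x^2y\,(G_X\wedge G_{XY})U_y .
\end{aligned}
\]
The second derivatives of $G$ are $O(\delta)$, so $E_{ij}=O(\delta R^3)$, and
\[
\mathcal{A}=J^2\operatorname{Det}(N^0_{ij})+J\big(\langle N^0_{xx},E_{yy}\rangle+\langle N^0_{yy},E_{xx}\rangle-2\langle N^0_{xy},E_{xy}\rangle\big)+O(\delta^2R^6).
\]

The first term is nonnegative. Indeed, for $\delta=0$ we have $E=0$ and $\mathcal{A}=(3m)^2\operatorname{Det}(N^0_{ij})$. Off the axes, compare with the chart $(X,Y)$, where $\mathcal{A}=(3m)^2\mathcal{M}(U)$ and the Jacobian is $4xy$: Lemma~\ref{lem:split} gives $\operatorname{Det}(N^0_{ij})=(4xy)^4\mathcal{M}(U)>0$ by (a). By continuity $\operatorname{Det}(N^0_{ij})\ge0$ on the axes.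

For the second term, (c) gives $U_x=1+O(R^{3/2})$, $U_y=i+O(R^{3/2})$ and
\[
N^0_{xx}=-4y+O(R^{5/2}),\qquad N^0_{yy}=-4x\,i+O(R^{5/2}),\qquad N^0_{xy}=O(R^{5/2}).
\]
Since $\langle1,i\rangle=0$, only the $U_x$-term of $E_{yy}$ and the $U_y$-term of $E_{xx}$ contribute to leading order, and the bracket equals
\[
32\big(x^4\,G_X\wedge G_{XX}-y^4\,G_Y\wedge G_{YY}\big)+O(\delta R^{11/2}).
\]
By \eqref{eq:Phi} at $\xi=V_z+O(R^2)$ and by \eqref{eq:triangle},
\[
\begin{aligned}
G_X\wedge G_{XX}&=-6\delta\,\mathbf{a}\wedge\xi+O(\delta^2)=6m\delta+O(\delta^2+\delta R^2),\\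
G_Y\wedge G_{YY}&=-6\delta\,\mathbf{b}\wedge\xi+O(\delta^2)=-6m\delta+O(\delta^2+\delta R^2).
\end{aligned}
\]
As $32\cdot3m\cdot6m=432$ and $x^4+y^4\ge\frac12R^4$, we obtain $\mathcal{A}\ge\delta R^4\big(216-O(\delta+R^{3/2})\big)$. So there are $r_*,\delta_1>0$ with $\mathcal{A}\ge0$ for $R\le r_*$ and $0<\delta\le\delta_1$.

At $v_z$ we have $F_{xx}=2G_X$, $F_{yy}=2G_Y$, $F_{xy}=0$ and $U_x\wedge U_y=1$, so \eqref{eq:vertex} gives $\mathcal{B}=4\langle G_X,G_Y\rangle$, which is $4\langle\mathbf{a},\mathbf{b}\rangle=6$ for $\delta=0$. Since $U$ is $C^2$, $\mathcal{B}$ is continuous in $(x,y,\delta)$, and after shrinking $r_*,\delta_1$ we have $\mathcal{B}>0$ for $R\le r_*$, $0\le\delta\le\delta_1$. Hence $\mathcal{K}(f)>0$ on $R\le r_*$ for every $\varepsilon>0$ and $0<\delta\le\delta_1$.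

\emph{Step 3: the compact part.} Let $M_0$ be $M$ minus the open disc $R<r_*$ and its images under $c,c^2$. Cover $M_0$ by finitely many compact sets $W\subset M_0$, each contained in a chart. On such a $W$, $\mathcal{A}$ is a polynomial in $\delta$ with continuous coefficients, so $\mathcal{A}=\mathcal{A}_0+\delta q+O(\delta^2)$ uniformly. By Step~1 and Lemma~\ref{lem:split}, whose factor does not depend on $\delta$, we have $\mathcal{A}_0\ge0$ with equality exactly at edge points, and $q>0$ at edge points. The edge points of $W$ form a compact set; choose $q_0>0$ with $q>q_0$ on it. On $\{q>q_0\}$ we have $\mathcal{A}\ge q_0\delta-O(\delta^2)$, and on the compact set $\{q\le q_0\}$ the function $\mathcal{A}_0$ has a positive minimum. So $\mathcal{A}>0$ on $M_0$ for all small $\delta>0$. Fix such a $\delta\le\delta_1$, small enough that also $\det D\Phi_\delta>0$ on $\Delta$. By compactness, $\varepsilon^2\mathcal{A}+\varepsilon^4\mathcal{B}>0$ on $M_0$ for small $\varepsilon>0$.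

\emph{Step 4: immersion.} On open faces $dF_\delta$ is invertible. On an open edge in $\{x=0\}$, $f_1=(0,\varepsilon w)$ with $w\ne0$, and $f_2$ has first component $D\Phi_\delta\mathbf{b}\ne0$, so $f_1,f_2$ are independent. At $v_z$, $dU$ is invertible by (c).
\end{proof}

\begin{remark}
The sign of $\delta$ matters: for small $\delta<0$, \eqref{eq:edge} gives $\mathcal{A}<0$ at a given edge point, hence $K<0$ there for small $\varepsilon$. For $\delta=0$ the map $U$ built below fails as well. It vanishes along the middle part of each edge, which $(\Pi,\varepsilon U)$ maps to a straight segment; there $\mathrm{II}_{22}=0$ in the direction of the segment and $K=-|\mathrm{II}_{12}|^2\le0$. The shape of $\Delta$ enters at the vertices: $\mathcal{B}=4\langle\mathbf{a},\mathbf{b}\rangle$ is positive because the angle is acute.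
\end{remark}

\section{The Monge--Amp\`ere operator at a corner}\label{sec:MA}

From now on $\delta$ and $\varepsilon$ play no role. Near $v_z$ the map $U$ must be of size $R$, that is, roughly homogeneous of degree $\frac12$ in $(X,Y)$. We use coordinates in which this homogeneity is a translation:
\[
s=X+Y=1-Z,\qquad\lambda=\log s,\qquad\sigma=X/s,\qquad p=\sigma(1-\sigma).
\]
The pair $(\sigma,\lambda)\in(0,1)\times(-\infty,0)$ is a chart on each whole open face; the curves $\sigma=\text{const}$ are the segments issuing from the corner $V_z$. In the chart at $v_z$, $s=R^2$.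

\begin{lemma}\label{lem:corner}
Let $U=\sqrt s\,h(\sigma,\lambda)$, with $h$ complex valued, on an open subset of a face. Then
\begin{equation}\label{eq:corner}
s^3\mathcal{M}(U)=\langle h_{\lambda\lambda}-\tfrac14h,\,h_{\sigma\sigma}\rangle-|h_{\sigma\lambda}-\tfrac12h_\sigma|^2 .
\end{equation}
If $h$ does not depend on $\lambda$, then $s^3\mathcal{M}(U)=-\frac18(|h|^2)_{\sigma\sigma}$.
\end{lemma}

\begin{proof}
From $X=s\sigma$, $Y=s(1-\sigma)$ we get $\partial_s=r:=\sigma\partial_X+(1-\sigma)\partial_Y$ and $\partial_\sigma=se$ with the constant vector $e=\partial_X-\partial_Y$. The frame $(r,e)$ has determinant $-1$, so $\mathcal{M}(U)$ can be computed from the Hessian $D^2U$ in this frame. Since $r$ is constant along its integral curves, $e$ is constant, and $\partial_s=s^{-1}\partial_\lambda$,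
\[
\begin{aligned}
D^2U(r,r)&=\partial_s^2(s^{1/2}h)=s^{-3/2}(h_{\lambda\lambda}-\tfrac14h),\\
D^2U(e,e)&=s^{-2}U_{\sigma\sigma}=s^{-3/2}h_{\sigma\sigma},\\
D^2U(r,e)&=\partial_s(s^{-1}U_\sigma)=\partial_s(s^{-1/2}h_\sigma)=s^{-3/2}(h_{\sigma\lambda}-\tfrac12h_\sigma).
\end{aligned}
\]
This is \eqref{eq:corner}. The last claim follows from $\langle h,h_{\sigma\sigma}\rangle+|h_\sigma|^2=\frac12(|h|^2)_{\sigma\sigma}$.
\end{proof}

The homogeneous case already contains the idea of the construction: $\mathcal{M}$ sees only the modulus of $h$.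

\begin{example}\label{ex:models}
(i) The \emph{corner model} $U=\frac{xy}{R}e^{i\alpha(\sigma)}$ has $|h|^2=XY/s^2=p$ and $p_{\sigma\sigma}=-2$. So $s^3\mathcal{M}(U)=\frac14$ for \emph{every} phase $\alpha(\sigma)$. Like $z$ in Example~\ref{ex:ellipsoid}, this $U$ vanishes on the folds like the square root of the distance in the image and changes sign across them.

(ii) The linear map $U=x+iy$, which hypothesis (c) requires to first order at the vertex, has $|h|^2=1$ and $\mathcal{M}(U)=0$.

(iii) For a constant $t$ let $U=x(1-tX/s)+iy(1-tY/s)$. Then $|h|^2=\sigma(1-t\sigma)^2+(1-\sigma)(1-t(1-\sigma))^2$ has second derivative $-8t+6t^2$, so $s^3\mathcal{M}(U)=t-\frac34t^2>0$ for $0<t\le1$. For $t=0$ this is (ii). For $t=1$ it is $U=(xy^2+ix^2y)/R^2=\frac{xy}R\cdot\frac{y+ix}R$, a corner model.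
\end{example}

The plan is to make $U$ look like a corner model near each vertex, to use the free phase to fit the four faces together, and to pass to the linear map through the family (iii). For this we need to know what a phase costs when it, or the modulus, depends on $\lambda$.

\begin{lemma}\label{lem:phase}
Let $U=\pm\sqrt{sP}\,e^{i\omega}$ with $P>0$ and $\omega$ real. Then
\begin{equation}\label{eq:phase}
\begin{aligned}
s^3\mathcal{M}(U)={}&s^3\mathcal{M}(\sqrt{sP})+\tfrac12(P_\lambda-P_{\lambda\lambda})\,\omega_\sigma^2\\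
&-\tfrac12P_{\sigma\sigma}\omega_\lambda^2+P_{\sigma\lambda}\omega_\sigma\omega_\lambda+P\,(\omega_{\lambda\lambda}\omega_{\sigma\sigma}-\omega_{\sigma\lambda}^2+\omega_\sigma\omega_{\sigma\lambda})\\
&+P_\sigma(\omega_{\lambda\lambda}\omega_\sigma-\omega_\lambda\omega_{\sigma\lambda})+P_\lambda(\omega_\lambda\omega_{\sigma\sigma}-\omega_\sigma\omega_{\sigma\lambda}).
\end{aligned}
\end{equation}
Every term in the last two lines contains a factor $\omega_\lambda$, $\omega_{\lambda\lambda}$ or $\omega_{\sigma\lambda}$.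
\end{lemma}

\begin{proof}
Put $\phi=\frac12\log P$, so $h=\pm e^{\phi+i\omega}$ and
\[
\begin{aligned}
(h_{\lambda\lambda}-\tfrac14h)/h&=(\phi_{\lambda\lambda}+\phi_\lambda^2-\tfrac14-\omega_\lambda^2)+i(\omega_{\lambda\lambda}+2\phi_\lambda\omega_\lambda),\\
h_{\sigma\sigma}/h&=(\phi_{\sigma\sigma}+\phi_\sigma^2-\omega_\sigma^2)+i(\omega_{\sigma\sigma}+2\phi_\sigma\omega_\sigma),\\
(h_{\sigma\lambda}-\tfrac12h_\sigma)/h&=(\phi_{\sigma\lambda}+\phi_\sigma\phi_\lambda-\tfrac12\phi_\sigma-\omega_\sigma\omega_\lambda)+i\big(\omega_{\sigma\lambda}+\phi_\sigma\omega_\lambda+(\phi_\lambda-\tfrac12)\omega_\sigma\big).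
\end{aligned}
\]
By \eqref{eq:corner}, $s^3\mathcal{M}(U)/P$ is the inner product of the first two expressions minus the squared modulus of the third. The terms free of $\omega$ give $s^3\mathcal{M}(\sqrt{sP})/P$. The coefficients of the monomials in $\omega_\sigma,\omega_\lambda$ are
\[
\begin{aligned}
\omega_\sigma^2:&\quad-(\phi_{\lambda\lambda}+\phi_\lambda^2-\tfrac14)-(\phi_\lambda-\tfrac12)^2=\phi_\lambda-\phi_{\lambda\lambda}-2\phi_\lambda^2=(P_\lambda-P_{\lambda\lambda})/2P,\\
\omega_\lambda^2:&\quad-(\phi_{\sigma\sigma}+\phi_\sigma^2)-\phi_\sigma^2=-P_{\sigma\sigma}/2P,\\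
\omega_\sigma\omega_\lambda:&\quad4\phi_\sigma\phi_\lambda+2(\phi_{\sigma\lambda}+\phi_\sigma\phi_\lambda-\tfrac12\phi_\sigma)-2\phi_\sigma(\phi_\lambda-\tfrac12)=2\phi_{\sigma\lambda}+4\phi_\sigma\phi_\lambda=P_{\sigma\lambda}/P,\\
\omega_\sigma^2\omega_\lambda^2:&\quad1-1=0 .
\end{aligned}
\]
The terms with a second derivative of $\omega$ come from the imaginary parts and add up to
\[
\omega_{\lambda\lambda}\omega_{\sigma\sigma}-\omega_{\sigma\lambda}^2+\omega_\sigma\omega_{\sigma\lambda}+2\phi_\sigma(\omega_{\lambda\lambda}\omega_\sigma-\omega_\lambda\omega_{\sigma\lambda})+2\phi_\lambda(\omega_\lambda\omega_{\sigma\sigma}-\omega_\sigma\omega_{\sigma\lambda}).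
\]
Multiply by $P$ and use $2\phi_\sigma P=P_\sigma$, $2\phi_\lambda P=P_\lambda$.
\end{proof}

The corner model has $|U|^2=sp=(\frac1X+\frac1Y)^{-1}$. The symmetric extension to the whole triangle is
\[
\rho=\Big(\frac1X+\frac1Y+\frac1Z\Big)^{-1}.
\]
For this modulus a phase that is constant along the segments from one corner is still free, now on a whole face.

\begin{lemma}\label{lem:rho}
Let $U=\pm\sqrt\rho\,e^{i\omega}$ on an open subset of a face, where $\omega$ is a smooth function of $\sigma$ alone. Then $\mathcal{M}(U)>0$.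
\end{lemma}

\begin{proof}
Write $X_1,X_2,X_3$ for $X,Y,Z$. For $v\in\mathbb{R}^3$ with $\sum v_j=0$, that is, tangent to the triangle,
\[
D^2\rho(v,v)=2\rho^3\Big(\sum v_j/X_j^2\Big)^2-2\rho^2\sum v_j^2/X_j^3 .
\]
By the Cauchy--Schwarz inequality, $(\sum v_j/X_j^2)^2\le\sum v_j^2/X_j^3\cdot\sum1/X_j$, with equality only if $v$ is parallel to $(X_1,X_2,X_3)$, which forces $v=0$. So $D^2\rho$ is negative definite. Then $D^2\sqrt\rho=\frac12\rho^{-1/2}D^2\rho-\frac14\rho^{-3/2}d\rho^2$ is negative definite too, and $\mathcal{M}(\sqrt\rho)>0$.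

Now write $\rho=sP$. From $\frac1\rho=\frac1{sp}+\frac1{1-s}$ we get
\[
P=\frac{p(1-s)}{1-(1-p)s},\qquad P_s=-\frac{p^2}{(1-(1-p)s)^2},\qquad P_{ss}=-\frac{2(1-p)p^2}{(1-(1-p)s)^3}<0 .
\]
Since $P_\lambda=sP_s$ and $P_{\lambda\lambda}=sP_s+s^2P_{ss}$, \eqref{eq:phase} gives $s^3\mathcal{M}(U)=s^3\mathcal{M}(\sqrt\rho)-\frac12s^2P_{ss}\,\omega_\sigma^2>0$.
\end{proof}

Both moduli belong to the family
\begin{equation}\label{eq:family}
P=\frac p{1+\zeta p},\qquad\zeta=\zeta(\lambda)\ge0,\qquad\text{that is,}\qquad\frac1{sP}=\frac1X+\frac1Y+\frac\zeta s: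
\end{equation}
the corner model has $\zeta=0$, and $\rho$ has $\zeta=\zeta_0:=\frac s{1-s}$. Put $[\zeta]=\zeta+|\zeta_\lambda|+|\zeta_{\lambda\lambda}|$. Then
\begin{equation}\label{eq:zeta0}
[\zeta_0]=\frac s{1-s}+\frac s{(1-s)^2}+\frac{s(1+s)}{(1-s)^3}\le4s\qquad\text{for }s\le\tfrac1{10}.
\end{equation}
The next lemma says that the value $\frac14$ of Example~\ref{ex:models}(i) is stable when $\zeta$ is small and the phase varies slowly in $\lambda$. The point is uniformity up to the edges, where $p\to0$ and the $\sigma$-derivatives of $\sqrt P$ blow up.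

\begin{lemma}\label{lem:slow}
Let $U=\pm\sqrt{sP}\,e^{i\omega}$ with $P$ as in \eqref{eq:family}. Suppose that at some point $[\zeta]\le1$, $|\omega_\sigma|,|\omega_{\sigma\sigma}|\le\Gamma$ and $|\omega_\lambda|,|\omega_{\lambda\lambda}|,|\omega_{\sigma\lambda}|\le\eta$, where $\Gamma\ge1\ge\eta\ge0$. Then at this point
\[
|s^3\mathcal{M}(U)-\tfrac14|\le8\Gamma^2([\zeta]+\eta).
\]
\end{lemma}

\begin{proof}
Put $\nu=1+\zeta p\ge1$ and use $0<p\le\frac14$, $|p_\sigma|\le1$, $p_{\sigma\sigma}=-2$. For the real function $h=\sqrt P=p^{1/2}\nu^{-1/2}$, \eqref{eq:corner} and $hh_{\sigma\sigma}+h_\sigma^2=\frac12P_{\sigma\sigma}$ give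
\[
s^3\mathcal{M}(\sqrt{sP})=-\tfrac18P_{\sigma\sigma}+h_{\lambda\lambda}h_{\sigma\sigma}-h_{\sigma\lambda}^2+h_\sigma h_{\sigma\lambda}.
\]
Here
\[
\begin{aligned}
h_\sigma&=\tfrac12p_\sigma p^{-1/2}\nu^{-3/2},\qquad h_{\sigma\lambda}=-\tfrac34\zeta_\lambda p_\sigma p^{1/2}\nu^{-5/2},\\
h_{\sigma\sigma}&=-p^{-1/2}\nu^{-3/2}-\tfrac14p_\sigma^2p^{-3/2}\nu^{-3/2}-\tfrac34\zeta p_\sigma^2p^{-1/2}\nu^{-5/2},\\
h_{\lambda\lambda}&=-\tfrac12\zeta_{\lambda\lambda}p^{3/2}\nu^{-3/2}+\tfrac34\zeta_\lambda^2p^{5/2}\nu^{-5/2},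
\end{aligned}
\]
so $|h_\sigma|\le p^{-1/2}$, $|h_{\sigma\lambda}|\le p^{1/2}|\zeta_\lambda|$, $|h_{\sigma\sigma}|\le p^{-3/2}$, $|h_{\lambda\lambda}|\le p^{3/2}(|\zeta_\lambda|+|\zeta_{\lambda\lambda}|)$, and the negative powers of $p$ cancel in the products. Also $P_{\sigma\sigma}=-2\nu^{-2}-2\zeta p_\sigma^2\nu^{-3}$, and $1-\nu^{-2}\le2\zeta p$ gives $|{-\frac18}P_{\sigma\sigma}-\frac14|\le\zeta$. Altogether $|s^3\mathcal{M}(\sqrt{sP})-\frac14|\le3[\zeta]$.

For the other terms of \eqref{eq:phase} we compute $P_\sigma=p_\sigma\nu^{-2}$, $P_{\sigma\lambda}=-2\zeta_\lambda pp_\sigma\nu^{-3}$, $P_\lambda=-\zeta_\lambda p^2\nu^{-2}$ and $P_{\lambda\lambda}=-\zeta_{\lambda\lambda}p^2\nu^{-2}+2\zeta_\lambda^2p^3\nu^{-3}$. Hence $|P_\lambda-P_{\lambda\lambda}|\le[\zeta]$, $P\le\frac14$, $|P_{\sigma\sigma}|\le4$ and $|P_\sigma|,|P_\lambda|,|P_{\sigma\lambda}|\le1$. The $\omega_\sigma^2$-term is at most $\frac12\Gamma^2[\zeta]$, and the five remaining terms are at most $(2+1+\frac34+2+2)\Gamma\eta\le8\Gamma\eta$.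
\end{proof}

\section{The map $U$ away from the vertices}\label{sec:outer}

We look for $U$ with $|U|=\sqrt\rho$. Near an open edge in $\{x=0\}$,
\begin{equation}\label{eq:rhoedge}
\sqrt\rho=|x|\,\psi,\qquad\psi=\Big(1+\frac XY+\frac XZ\Big)^{-1/2},
\end{equation}
where $\psi$ is smooth and equals $1$ on the edge. So $U$ extends smoothly if it equals $x\psi$ times a smooth unimodular factor, and then the argument of $U$ jumps by $\pi$ across the edge. On the sphere one could take the real function $xyz/\sqrt{XY+YZ+ZX}=\pm\sqrt\rho$, but it is odd and does not descend to $M$. On $M$ any two faces share an edge, and three constant phases cannot differ pairwise by $\pi$ modulo $2\pi$. So the phase must vary, and this is where the fourth dimension is used.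

Lemma~\ref{lem:rho} says how it can vary. On $T_z$ let the phase be a function of $X/Y$ that goes from $-\frac\pi2$ near the minus edge $x=0$ to $\frac\pi2$ near the minus edge $y=0$, and do the same cyclically on $T_x,T_y$; this produces the jump $\pi$ across each minus edge. On $T_0$ the phase has to match three different functions along the three plus edges, and Lemma~\ref{lem:rho} does not apply. We therefore let the phases on $T_x,T_y,T_z$ vanish along most of the plus edges and turn slowly, deep in the corners, where Lemma~\ref{lem:slow} applies on $T_0$.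

Fix a smooth nondecreasing $\chi:\mathbb{R}\to[0,1]$ with $\chi=0$ on $(-\infty,0]$ and $\chi=1$ on $[1,\infty)$, and a smooth $\kappa:[0,1]\to[0,1]$ with $\kappa=1$ on $[0,\frac14]$ and $\kappa=0$ on $[\frac12,1]$. For parameters $\tau_1\ge3$ and $\tau_2\ge\tau_1+1$ let $\Omega$ be the odd function with
\[
\Omega(\tau)=\frac\pi2\,\chi\Big(\frac{\tau-\tau_1}{\tau_2-\tau_1}\Big)\qquad(\tau\ge0).
\]
It is smooth, vanishes on $[-\tau_1,\tau_1]$ and equals $\pm\frac\pi2$ for $\pm\tau\ge\tau_2$. The functions $\Omega^-=\min(\Omega,0)$ and $\Omega^+=\max(\Omega,0)$ are smooth because $\Omega=0$ near $0$; $\Omega^-$ vanishes on $[-\tau_1,\infty)$ and $\Omega^+$ on $(-\infty,\tau_1]$. For fixed $\tau_1$, the number $\eta_0=\sup|\Omega'|+\sup|\Omega''|$ tends to $0$ as $\tau_2\to\infty$. On the open faces put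
\[
\omega_x=\Omega(\log\tfrac YZ),\qquad\omega_y=\Omega(\log\tfrac ZX),\qquad\omega_z=\Omega(\log\tfrac XY),\qquad\omega_0=\beta+\beta\circ c+\beta\circ c^2,
\]
\begin{equation}\label{eq:beta}
\beta=\kappa\big(\tfrac X{X+Y}\big)\,\Omega^-(\log\tfrac YZ)+\kappa\big(\tfrac Y{X+Y}\big)\,\Omega^+(\log\tfrac ZX).
\end{equation}
The first term of $\beta$ is nonzero only if $X<Y<e^{-\tau_1}Z$, the second only if $Y<X<e^{-\tau_1}Z$. So $\beta=0$ unless $s<2e^{-\tau_1}<\frac1{10}$, and the three summands of $\omega_0$ live in disjoint corners. On $M$ minus the vertices define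
\[
U^{\mathrm{out}}=\sqrt\rho\,e^{i\omega_0}\ \text{ on }T_0,\qquad U^{\mathrm{out}}=-\sqrt\rho\,e^{i\omega_j}\ \text{ on }T_j\ (j=x,y,z),\qquad U^{\mathrm{out}}=0\ \text{ on open edges}.
\]

\begin{lemma}\label{lem:outsmooth}
The map $U^{\mathrm{out}}$ is smooth on $M$ minus the vertices, satisfies $U^{\mathrm{out}}\circ c=U^{\mathrm{out}}$, and satisfies hypothesis \emph{(b)}.
\end{lemma}

\begin{proof}
The map $c$ preserves $T_0$, $\rho$ and $\omega_0$. It sends $T_y,T_z,T_x$ to $T_x,T_y,T_z$, and $\omega_x\circ c=\omega_y$, $\omega_y\circ c=\omega_z$, $\omega_z\circ c=\omega_x$. This gives the invariance, and it remains to look at the two edges in $\{x=0\}$.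

\emph{Minus edge.} Near a point of the edge, $\omega_y=\frac\pi2$ and $\omega_z=-\frac\pi2$. Take representatives with $y>0>z$. For $x>0$ we are in $T_z$ and $U^{\mathrm{out}}=i\sqrt\rho$; for $x<0$ we are in $T_y$ and $U^{\mathrm{out}}=-i\sqrt\rho$. By \eqref{eq:rhoedge}, $U^{\mathrm{out}}=ix\psi$ on both sides.

\emph{Plus edge.} Near a point of the edge, $3X\le\min(Y,Z)$. We claim that $\omega_0=\omega_x$ there. In $\beta$ the first cutoff is $1$ and the second is $0$, so $\beta=\Omega^-(\log\frac YZ)$. Next,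
\[
\begin{aligned}
\beta\circ c&=\kappa\big(\tfrac Y{Y+Z}\big)\Omega^-(\log\tfrac ZX)+\kappa\big(\tfrac Z{Y+Z}\big)\Omega^+(\log\tfrac XY)=0,\\
\beta\circ c^2&=\kappa\big(\tfrac Z{Z+X}\big)\Omega^-(\log\tfrac XY)+\kappa\big(\tfrac X{Z+X}\big)\Omega^+(\log\tfrac YZ)=\Omega^+(\log\tfrac YZ),
\end{aligned}
\]
the first because $\log\frac ZX>0>\log\frac XY$, the second because the cutoffs are $0$ and $1$. Since $\Omega^-+\Omega^+=\Omega$, the claim follows. Take representatives with $y,z>0$. For $x>0$ we are in $T_0$ and $U^{\mathrm{out}}=|x|\psi e^{i\omega_x}$; for $x<0$ we are in $T_x$ and $U^{\mathrm{out}}=-|x|\psi e^{i\omega_x}$. So $U^{\mathrm{out}}=x\psi e^{i\omega_x}$ on both sides, and $\omega_x$ is smooth across the edge.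

In both cases $U^{\mathrm{out}}$ is $x$ times a smooth function of modulus $1$ on the edge, so its derivative along $(1,0,0)$ has modulus $1$.
\end{proof}

\begin{lemma}\label{lem:outpos}
The parameters $\tau_1,\tau_2$ can be chosen so that $\mathcal{M}(U^{\mathrm{out}})>0$ on every open face.
\end{lemma}

\begin{proof}
On $T_z$ the phase $\omega_z=\Omega(\log\frac\sigma{1-\sigma})$ depends on $\sigma$ only, so Lemma~\ref{lem:rho} applies; $T_x$ and $T_y$ follow by invariance under $c$. At points of $T_0$ with $1-X,\,1-Y,\,1-Z>2e^{-\tau_1}$ we have $\omega_0=0$ nearby, and Lemma~\ref{lem:rho} applies again. By invariance, there remains the corner $s\le2e^{-\tau_1}$ of $T_0$, where $\omega_0=\beta$ nearby. In the chart $(\sigma,\lambda)$,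
\[
\log\tfrac YZ=\lambda+\log(1-\sigma)-\log(1-e^\lambda),\qquad\log\tfrac ZX=-\lambda-\log\sigma+\log(1-e^\lambda).
\]
The nonzero first and second derivatives of the first function are $\frac1{1-s}$, $\frac s{(1-s)^2}$, $-\frac1{1-\sigma}$, $-\frac1{(1-\sigma)^2}$, which are bounded by $4$ on $\{\sigma\le\frac12\}$, a set containing the support of $\kappa(\sigma)$. The same bound holds for the second function on $\{\sigma\ge\frac12\}$, which contains the support of $\kappa(1-\sigma)$; this is the purpose of the cutoffs. Every $\lambda$-derivative of $\beta$ falls on $\Omega^\pm$. So for $\eta_0\le1$ there is $\Gamma\ge1$, depending only on $\kappa$, with $|\beta_\sigma|,|\beta_{\sigma\sigma}|\le\Gamma$ and $|\beta_\lambda|,|\beta_{\lambda\lambda}|,|\beta_{\sigma\lambda}|\le\Gamma\eta_0$. If $\Gamma\eta_0\le1$, Lemma~\ref{lem:slow} and \eqref{eq:zeta0} give $|s^3\mathcal{M}-\frac14|\le8\Gamma^2(8e^{-\tau_1}+\Gamma\eta_0)$. Choose $\tau_1$ large, and then $\tau_2$ so large that the right side is less than $\frac14$.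
\end{proof}

We fix such $\tau_1,\tau_2$.

\section{The map $U$ near a vertex}\label{sec:inner}

The map $U^{\mathrm{out}}$ satisfies (a) and (b) but not (c): it vanishes on both axes through $v_z$. We modify it near $v_z$ and transport the result to $v_x,v_y$ by $c$.

\subsection*{Polar form of $U^{\mathrm{out}}$}
In the chart at $v_z$ write $x=R\sin\theta$, $y=R\cos\theta$. With this convention $\sigma=\sin^2\theta$, $p=\frac14\sin^22\theta$, $\frac{xy}R=\frac12R\sin2\theta$, and the corner model at the end $t=1$ of Example~\ref{ex:models}(iii) is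
\[
U^{\mathrm{mod}}=\frac{xy}R\,e^{i\theta}.
\]
The faces $T_x,T_0,T_y,T_z$ are the sectors $\theta\in(-\frac\pi2,0)$, $(0,\frac\pi2)$, $(\frac\pi2,\pi)$, $(\pi,\frac{3\pi}2)$, on which $xy$ has the signs $-,+,-,+$. Let $\lambda\le-\tau_2-1$. Then $\frac XZ,\frac YZ\le\frac s{1-s}<e^{-\tau_2}$, so $\omega_x=-\frac\pi2$, $\omega_y=\frac\pi2$, and in \eqref{eq:beta} $\Omega^\mp=\mp\frac\pi2$. Since $\sqrt\rho=\frac{|xy|}R(1+\zeta_0p)^{-1/2}$,
\begin{equation}\label{eq:polar}
U^{\mathrm{out}}=\frac{xy}R\,(1+\zeta_0p)^{-1/2}e^{i\alpha_{\mathrm{out}}(\theta)}\qquad(\lambda\le-\tau_2-1),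
\end{equation}
where $\alpha_{\mathrm{out}}$ is given on the four sectors, in the order above, by
\[
-\tfrac\pi2,\qquad\tfrac\pi2\big(\kappa(1-\sigma)-\kappa(\sigma)\big),\qquad\tfrac\pi2,\qquad\pi+\Omega(\log\tan^2\theta).
\]
The summand $\pi$ accounts for the sign $-$ on $T_z$, where $xy>0$. Extend by $\alpha_{\mathrm{out}}(\theta+2\pi)=\alpha_{\mathrm{out}}(\theta)+2\pi$. On both sides of $\theta=0,\frac\pi2,\pi,\frac{3\pi}2$ this function is constant near the point, with values $-\frac\pi2,\frac\pi2,\frac\pi2,\frac{3\pi}2$; for the last one, the value on $(\frac{3\pi}2,2\pi)$ is $-\frac\pi2+2\pi$. So $\alpha_{\mathrm{out}}$ extends smoothly to $\mathbb{R}$ and is constant near each point of $\frac\pi2\mathbb{Z}$. It turns once around the circle, in the same direction as the phase $\theta$ of $U^{\mathrm{mod}}$. Hence $\alpha_{\mathrm{out}}-\theta$ is periodic, and the two phases can be interpolated.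

\subsection*{Two more formulas}
Lemma~\ref{lem:slow} does not apply to the phase $\theta$, whose $\sigma$-derivative $1/\sin2\theta$ is unbounded. We rewrite \eqref{eq:phase} in terms of $\theta$.

\begin{lemma}\label{lem:theta}
For $U=\frac{xy}R\,e^{i\alpha(\theta,\lambda)}$ we have, in each open sector,
\begin{equation}\label{eq:theta}
s^3\mathcal{M}(U)=\tfrac14+\alpha_\lambda^2+\tfrac14(\alpha_{\lambda\lambda}\alpha_{\theta\theta}-\alpha_{\theta\lambda}^2+\alpha_\theta\alpha_{\theta\lambda})+\cot2\theta\,\big(\tfrac12\alpha_\theta\alpha_{\lambda\lambda}-\alpha_\lambda\alpha_{\theta\lambda}\big).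
\end{equation}
\end{lemma}

\begin{proof}
Apply \eqref{eq:phase} with $P=p$, so that $P_\lambda=0$, $P_{\sigma\sigma}=-2$, $P_\sigma=\cos2\theta$ and the first term is $\frac14$. From $d\sigma=\sin2\theta\,d\theta$ we get $\alpha_\sigma=\alpha_\theta/\sin2\theta$, $\alpha_{\sigma\lambda}=\alpha_{\theta\lambda}/\sin2\theta$ and $\alpha_{\sigma\sigma}=\alpha_{\theta\theta}/\sin^22\theta-2\cos2\theta\,\alpha_\theta/\sin^32\theta$. The $P$-term becomes the third term of \eqref{eq:theta} minus $\frac12\cot2\theta\,\alpha_\theta\alpha_{\lambda\lambda}$, and the $P_\sigma$-term becomes $\cot2\theta\,(\alpha_\theta\alpha_{\lambda\lambda}-\alpha_\lambda\alpha_{\theta\lambda})$.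
\end{proof}

The factor $\cot2\theta$ is harmless near an axis if either $\alpha_\theta$ vanishes near the axis or $\alpha_\lambda$ vanishes on it. A direct interpolation between $\theta$ and $\alpha_{\mathrm{out}}$ has neither property at $\theta=0$. We therefore pass through an intermediate phase that is constant near the axes, like $\alpha_{\mathrm{out}}$, and agrees with $\theta$ on them: let $\alpha_{\mathrm{mid}}(\theta)=\frac\pi2\chi(\frac{8\theta}\pi-1)$ on $[0,\frac\pi2]$, extended by $\alpha_{\mathrm{mid}}(\theta+\frac\pi2)=\alpha_{\mathrm{mid}}(\theta)+\frac\pi2$. It is smooth and equals $\frac{k\pi}2$ near $\frac{k\pi}2$.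

In the family of Example~\ref{ex:models}(iii), $t$ must go from $1$ to $0$ as $\lambda\to-\infty$. Slow variation is not a sufficient argument, because the margin $t-\frac34t^2$ tends to $0$. We need the exact formula.

\begin{lemma}\label{lem:t}
Let $U=x(1-tX/s)+iy(1-tY/s)$ with $t=t(\lambda)$, and let dots denote $d/d\lambda$. On open faces,
\begin{equation}\label{eq:t}
s^3\mathcal{M}(U)=\big(\tfrac12+\tfrac34t\big)(\ddot t-3\dot t+2t)-\tfrac94(\dot t-t)^2 .
\end{equation}
\end{lemma}

\begin{proof}
Put $g(s)=t/s$, $g'=dg/ds$ and $u=Y^{3/2}g(X+Y)$. On a face, $\operatorname{Im}U=\pm(\sqrt Y-u)$, and the sign does not affect the Hessian determinant. We have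
\[
u_{XX}=Y^{3/2}g'',\qquad u_{XY}=\tfrac32Y^{1/2}g'+Y^{3/2}g'',\qquad u_{YY}=\tfrac34Y^{-1/2}g+3Y^{1/2}g'+Y^{3/2}g'',
\]
so $\det D^2u=\frac34Y(gg''-3g'^2)$. The only nonzero second derivative of $\sqrt Y$ is $(\sqrt Y)_{YY}=-\frac14Y^{-3/2}$, hence
\[
\det D^2(\sqrt Y-u)=\tfrac14Y^{-3/2}u_{XX}+\det D^2u=\tfrac14g''+\tfrac34Y(gg''-3g'^2).
\]
The real part gives the same expression with $X$ in place of $Y$, so $\mathcal{M}(U)=\frac12g''+\frac34s(gg''-3g'^2)$. Insert $g'=(\dot t-t)/s^2$ and $g''=(\ddot t-3\dot t+2t)/s^3$.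
\end{proof}

To see which decay is possible, try $t=bs^n$ with $b,n>0$. For small $s$ the right side of \eqref{eq:t} is $\frac12(n-1)(n-2)t+O(t^2)$, and $U-(x+iy)$ is of order $R^{1+2n}$. Any $n\in(\frac12,1)$ makes the leading term positive and $U$ of class $C^2$; we take $n=\frac34$. Exponents $n>2$ are of no use: for $t\ge0$, positivity of \eqref{eq:t} forces $g''>0$, and $g=1/s$ is decreasing at the outer end, so $g$ is decreasing throughout and cannot tend to $0$ at $s=0$. This is why we settle for a $C^2$ map and smooth it afterwards. A convenient function with $t\sim bs^{3/4}$ at one end and $t\to1$ at the other is the logistic function; we cut it off to reach $1$ exactly: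
\[
\ell(\mu)=\frac1{1+e^{-3\mu/4}},\qquad t_\Lambda(\mu)=\ell(\mu)+\chi(\mu-\Lambda)\big(1-\ell(\mu)\big).
\]

\begin{lemma}\label{lem:logistic}
There is $\Lambda>0$ such that the right side of \eqref{eq:t} is positive on $\mathbb{R}$ for $t=t_\Lambda$, and hence for every translate of $t_\Lambda$.
\end{lemma}

\begin{proof}
For $\mu\le\Lambda$ we have $t=\ell$, so $\dot t=\frac34t(1-t)$ and $\ddot t=\frac9{16}t(1-t)(1-2t)$. Then $\ddot t-3\dot t+2t=\frac t{16}(5+9t+18t^2)$ and $\dot t-t=-\frac t4(1+3t)$, and the right side of \eqref{eq:t} is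
\[
\tfrac t{64}\big[(2+3t)(5+9t+18t^2)-9t(1+3t)^2\big]=\tfrac t{64}\,(10+24t+9t^2-27t^3).
\]
For $0<t\le1$ the last bracket is at least $10+24t-18t^2\ge10$. For $\mu\ge\Lambda$ write $t_\Lambda-1=-(1-\chi(\mu-\Lambda))(1-\ell)$. Since $|\dot\ell|,|\ddot\ell|\le1-\ell\le e^{-3\Lambda/4}$, the triple $(t,\dot t,\ddot t)$ is within $Ce^{-3\Lambda/4}$ of $(1,0,0)$, with $C$ depending only on $\chi$. At $(1,0,0)$ the right side of \eqref{eq:t} is $\frac54\cdot2-\frac94=\frac14$. Take $\Lambda$ large.
\end{proof}

\subsection*{Definition of $U$ and proof of Proposition~\ref{prop:U}}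
Fix $\Lambda$ as in Lemma~\ref{lem:logistic}. Two parameters remain, $\lambda_4\le-\tau_2-2$ and $L\ge1$, to be chosen in this order. Put $\lambda_3=\lambda_4-1$, $\lambda_2=\lambda_3-L$, $\lambda_1=\lambda_2-L$. For $R>0$ and $\lambda\le-\tau_2-1$ define
\[
\begin{aligned}
U^{\mathrm{mid}}&=\frac{xy}R\,(1+\zeta p)^{-1/2}e^{i\alpha},\qquad\zeta=\chi(\lambda-\lambda_3)\,\zeta_0,\\
\alpha&=\theta+\chi\big(\tfrac{\lambda-\lambda_1}L\big)(\alpha_{\mathrm{mid}}-\theta)+\chi\big(\tfrac{\lambda-\lambda_2}L\big)(\alpha_{\mathrm{out}}-\alpha_{\mathrm{mid}}),\\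
U^{\mathrm{in}}&=x(1-tX/s)+iy(1-tY/s),\qquad t=t_\Lambda(\lambda-\lambda_1+\Lambda+1).
\end{aligned}
\]
On the disc $\lambda\le\lambda_4$ about $v_z$ let $U=U^{\mathrm{mid}}$ for $\lambda_1\le\lambda\le\lambda_4$, $U=U^{\mathrm{in}}$ for $\lambda\le\lambda_1$, and $U(v_z)=0$. The maps $c$ and $c^2$ send $v_x$ and $v_y$ to $v_z$; on the preimages of the disc, which are disjoint from it and from each other, define $U$ as $U\circ c$ and $U\circ c^2$. Outside the three discs let $U=U^{\mathrm{out}}$. Then $U\circ c=U$. Moving toward the vertex, the modulus becomes that of the corner model on $[\lambda_3,\lambda_4]$, the phase moves from $\alpha_{\mathrm{out}}$ to $\alpha_{\mathrm{mid}}$ on $[\lambda_2,\lambda_3]$ and on to $\theta$ on $[\lambda_1,\lambda_2]$, and below $\lambda_1$ the corner model turns into the linear map.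

\emph{Smoothness away from the vertices.} The function $\alpha-\theta$ is smooth and $2\pi$-periodic in $\theta$, and $p=x^2y^2/R^4$, so $U^{\mathrm{mid}}$, $U^{\mathrm{in}}$ and $U^{\mathrm{mod}}$ are smooth for $R>0$. For $\lambda_4\le\lambda\le-\tau_2-1$ we have $\zeta=\zeta_0$ and $\alpha=\alpha_{\mathrm{out}}$, so $U^{\mathrm{mid}}=U^{\mathrm{out}}$ by \eqref{eq:polar}; thus $U=U^{\mathrm{mid}}$ on both sides of $\lambda=\lambda_4$. For $\lambda\le\lambda_1$ we have $U^{\mathrm{mid}}=U^{\mathrm{mod}}$, and for $\lambda\ge\lambda_1$ we have $t=1$ and $U^{\mathrm{in}}=U^{\mathrm{mod}}$; thus $U=U^{\mathrm{mid}}+U^{\mathrm{in}}-U^{\mathrm{mod}}$ on both sides of $\lambda=\lambda_1$.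

\emph{Hypothesis (a).} For $\lambda\ge\lambda_4$ use Lemma~\ref{lem:outpos}, and for $\lambda\le\lambda_1$ use Lemmas~\ref{lem:t} and~\ref{lem:logistic}. In between, $U=\pm\sqrt{sP}e^{i\alpha}$ on each open sector, with $P$ as in \eqref{eq:family}. On a sector, $\alpha_{\mathrm{out}}$ and $\alpha_{\mathrm{mid}}$ are smooth functions of $\sigma\in(0,1)$ that are constant near $0$ and near $1$. Let $\Gamma\ge1$ bound their first two $\sigma$-derivatives on all four sectors; it does not depend on $\lambda_4$ or $L$.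

On $[\lambda_3,\lambda_4]$, $\alpha=\alpha_{\mathrm{out}}$ does not depend on $\lambda$, and $[\zeta]\le C[\zeta_0]\le4Ce^{\lambda_4}$ by \eqref{eq:zeta0}, with $C\ge1$ depending only on $\chi$. Choose $\lambda_4$ with $32C\Gamma^2e^{\lambda_4}<\frac14$. Then $[\zeta]\le1$, and Lemma~\ref{lem:slow} with $\eta=0$ gives $s^3\mathcal{M}(U)\ge\frac14-32C\Gamma^2e^{\lambda_4}>0$.

On $[\lambda_2,\lambda_3]$, $\zeta$ and its derivatives vanish and $\alpha=\alpha_{\mathrm{mid}}+\chi(\frac{\lambda-\lambda_2}L)(\alpha_{\mathrm{out}}-\alpha_{\mathrm{mid}})$. For fixed $\lambda$ this is a convex combination, so $|\alpha_\sigma|,|\alpha_{\sigma\sigma}|\le\Gamma$. Each $\lambda$-derivative produces a factor $1/L$, and $\alpha_{\mathrm{out}}-\alpha_{\mathrm{mid}}$ is bounded together with its $\sigma$-derivative, so $|\alpha_\lambda|,|\alpha_{\lambda\lambda}|,|\alpha_{\sigma\lambda}|\le C'/L$. For $L\ge C'$, Lemma~\ref{lem:slow} gives $s^3\mathcal{M}(U)\ge\frac14-8\Gamma^2C'/L$.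

On $[\lambda_1,\lambda_2]$, $\zeta=0$ and $\alpha=\theta+\chi(\frac{\lambda-\lambda_1}L)(\alpha_{\mathrm{mid}}-\theta)$. The smooth periodic function $\alpha_{\mathrm{mid}}-\theta$ vanishes on $\frac\pi2\mathbb{Z}$, and the distance from $\theta$ to $\frac\pi2\mathbb{Z}$ is at most $\frac\pi4|\sin2\theta|$. Hence
\[
|\alpha_\lambda|,|\alpha_{\lambda\lambda}|\le\frac{C''}L|\sin2\theta|,\qquad|\alpha_{\theta\lambda}|\le\frac{C''}L,\qquad|\alpha_\theta|,|\alpha_{\theta\theta}|\le C'' .
\]
Both products multiplied by $\cot2\theta$ in \eqref{eq:theta} contain $\alpha_\lambda$ or $\alpha_{\lambda\lambda}$, which absorbs the singularity, so $s^3\mathcal{M}(U)\ge\frac14-O(1/L)$. The constants $C',C''$ do not depend on $L$; choose $L$ so large that both lower bounds are positive. The other two corners follow from $U\circ c=U$.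

\emph{Hypothesis (b).} Outside the three discs use Lemma~\ref{lem:outsmooth}. The condition is invariant under $c$, since $\Pi\circ c$ is $\Pi$ followed by a rotation, so it remains to consider the disc about $v_z$. It meets only edges in $\{x=0\}$ and $\{y=0\}$, where $\ker d\Pi$ is spanned by $\partial_x$ and $\partial_y$ respectively. The map $U^{\mathrm{mid}}$ is $x$ times a smooth function whose modulus at $x=0$ is $|y|/R=1$, so $|U^{\mathrm{mid}}_x|=1$ there, and in the same way $|U^{\mathrm{mid}}_y|=1$ at $y=0$. In $U^{\mathrm{in}}$ the imaginary part is even in $x$, so $U^{\mathrm{in}}_x=1$ at $x=0$; the real part is even in $y$, so $U^{\mathrm{in}}_y=i$ at $y=0$.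

\emph{Hypothesis (c).} For $\lambda\le\lambda_1-1$ we have $t=\ell(\lambda-\lambda_1+\Lambda+1)=\frac{bs^{3/4}}{1+bs^{3/4}}$ with $b=e^{3(\Lambda+1-\lambda_1)/4}$. So
\[
U=x+iy+\widetilde U,\qquad\widetilde U=-\frac{b}{1+bR^{3/2}}\cdot R^{-1/2}(x^3+iy^3).
\]
The second factor is smooth for $R>0$ and homogeneous of degree $\frac52$, so its $j$-th derivatives are $O(R^{5/2-j})$. The first factor is bounded, and its $j$-th derivatives are $O(R^{3/2-j})$ for $j=1,2$. The product rule gives $|\partial^j\widetilde U|\le CR^{5/2-j}$ for $j=0,1,2$.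

This proves Proposition~\ref{prop:U}, and with it Theorem~\ref{thm:main}.

\begin{thebibliography}{1}

\bibitem{notes}
\emph{Classical and Modern Morse Theory with Applications},
\texttt{https://www.ime.usp.br/\~{}piccione/Downloads/notascoloquio.pdf}

\end{thebibliography}
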